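\title{Yau's inequality between the Milnor number and the geometric genus of weighted homogeneous hypersurface singularities}

\begin{abstract}
Let $f$ be a weighted homogeneous polynomial in $N\ge3$ variables with an isolated critical point at the origin, with Milnor number $\mu$, geometric genus $p_g$ and multiplicity $v$. We prove the inequality $\mu-h(v)\ge N!\,p_g$, where $h(v)=(v-1)^N-v(v-1)\cdots(v-N+1)$, with equality exactly when $f$ becomes homogeneous after a biholomorphic change of coordinates. This was conjectured by Yau in 1995. Both $\mu$ and $p_g$ are determined by the weights, and the statement becomes an upper bound for the number of lattice points in a simplex. For $N\ge4$ we deform the weights from the homogeneous ones to those of $f$ and show that a continuous lower bound for $\mu-N!\,p_g$ increases along the way. For $N=3$ this lower bound is too weak, and we combine an exact summation formula with an integrality property of the weights. The inequality extends to semi-quasi-homogeneous germs.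
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix $n\ge2$, put $N=n+1$, and let $\mathcal O=\mathbb C\{x_1,\dots,x_N\}$ be the ring of convergent power series. Let $f\in\mathcal O$ satisfy $f(0)=0$ and $df(0)=0$, and suppose that the critical point $0$ is isolated: the derivatives $\partial_if=\partial f/\partial x_i$ have no other common zero near $0$. Then $V=f^{-1}(0)$ is a hypersurface germ of dimension $n$ with an isolated singularity at $0$. Three integers are attached to $f$, and none of them changes under a biholomorphic change of coordinates of $(\mathbb C^N,0)$.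
\begin{itemize}
\item The \emph{Milnor number} $\mu=\dim_{\mathbb C}\mathcal O/(\partial_1f,\dots,\partial_Nf)$ is the multiplicity of $0$ as a solution of the system $df=0$.
\item The \emph{geometric genus} is $p_g=\dim H^{n-1}(\widetilde V,\mathcal O_{\widetilde V})$, where $\widetilde V\to V$ is a resolution of the singularity.
\item The \emph{multiplicity} $v\ge2$ is the degree of the lowest nonzero homogeneous part of $f$.
\end{itemize}

A polynomial $f$ is \emph{weighted homogeneous} if there are positive rational numbers $w_1,\dots,w_N$, the \emph{weights}, such that every monomial $x^m=x_1^{m_1}\cdots x_N^{m_N}$ occurring in $f$ has weight $\sum m_iw_i=1$. After a change of coordinates all weights are at most $\frac12$ (Lemma~\ref{lem:normal}). Put $a_i=1/w_i\ge2$. Then $\mu$ and $p_g$ can be read off the weights: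
\begin{equation}\label{eq:formulas}
\mu=\prod_{i=1}^N(a_i-1),\qquad p_g=P(a):=\#\Big\{x\in\mathbb Z_{>0}^N:\ \sum_{i=1}^N\frac{x_i}{a_i}\le1\Big\}.
\end{equation}
The first formula is due to Milnor and Orlik \cite{MO}, the second to Merle and Teissier \cite{MT}; see also Remark~\ref{rem:spectrum}.

So $p_g$ counts the lattice points with positive coordinates in the simplex with vertices $0,a_1e_1,\dots,a_Ne_N$. This simplex has volume $\prod a_i/N!$, and it contains the unit cube $x-[0,1]^N$ for each point $x$ counted. Hence $N!\,p_g\le\prod a_i$, and it is natural to compare $N!\,p_g$ with the slightly smaller number $\mu$. If $f$ is homogeneous of degree $v$, then all $a_i$ equal $v$, so $\mu=(v-1)^N$, and $p_g=\binom vN$ is the number of $x\in\mathbb Z^N_{>0}$ with $\sum x_i\le v$. The gap $\mu-N!\,p_g$ is then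
\[
h(v)=(v-1)^N-v(v-1)\cdots(v-N+1).
\]
We have $h(1)=0$, and $h(v)>0$ for integers $v\ge2$: the second term vanishes if $v<N$, and otherwise $v(v-2)<(v-1)^2$ and the remaining factors are at most $v-1$. For $N=3$ one finds $h(v)=(v-1)\big[(v-1)^2-v(v-2)\big]=v-1$.

What happens to the gap when $f$ is not homogeneous? Take $N=3$ and $v=2$, so $h=1$. For $x_1^{k+1}+x_2^2+x_3^2$ we get $\mu=k$ and $p_g=0$, so the gap is $k$, and it equals $h(2)$ only for the quadric $k=1$. For $x_1^6+x_2^3+x_3^2$ we get $\mu=10$, $p_g=1$ and gap $4$; for $x_1^4+x_2^4+x_3^2$ we get $\mu=9$, $p_g=1$ and gap $3$. One is led to guess that, for given multiplicity, the gap is smallest for homogeneous polynomials and only for them. This is a conjecture of Yau from 1995. It is stated in \cite{GLY}, where the cases $n=3$ and $n=4$ are quoted as proved. We prove it for all $n\ge2$, without using these cases.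

\begin{theorem}\label{thm:main}
Let $N\ge3$ and let $f:(\mathbb C^N,0)\to(\mathbb C,0)$ be a weighted homogeneous polynomial with an isolated critical point at $0$. Then
\[
\mu-h(v)\ \ge\ N!\,p_g,
\]
with equality if and only if $f$ becomes a homogeneous polynomial after a biholomorphic change of coordinates of $(\mathbb C^N,0)$.
\end{theorem}

By \eqref{eq:formulas} this is a statement about the numbers $a_i$ and $v$, but it is false for arbitrary numbers: the proof must use the relations that an isolated critical point forces between the weights and the multiplicity. For $N\ge4$ the following two relations suffice, and the $a_i$ may be real.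

\begin{definition}\label{def:adm}
Let $N\ge3$ and $v\ge2$ be integers. A real $N$-tuple $a$ with $a_1\ge\dots\ge a_N\ge2$ is \emph{$v$-admissible} if $a_N\le v$ and if, with $q=\#\{i:a_i<v\}$, we have $2q\le N$ and
\begin{equation}\label{eq:pair}
\frac1{a_r}+\frac{v-1}{a_{N+1-r}}\le1\qquad(1\le r\le q).
\end{equation}
\end{definition}

The \emph{pairing condition} \eqref{eq:pair} says that each $a_i$ below $v$ is compensated by a partner above $v$. We write $t_+=\max(t,0)$.

\begin{theorem}\label{thm:num}
Let $N\ge4$ and $v\ge2$ be integers and let $a$ be $v$-admissible. Then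
\[
\prod_{i=1}^N(a_i-1)-h(v)\ \ge\ N!\,a_1\sum_{x_2,\dots,x_N\ge1}\Big(1-\sum_{i=2}^N\frac{x_i}{a_i}\Big)_+\ \ge\ N!\,P(a),
\]
where the $x_i$ are integers, and the first inequality is an equality if and only if all $a_i$ equal $v$.
\end{theorem}

The pairing condition cannot be dropped: for $N=4$, $v=3$ and $a=(3,3,3,s)$ with $2\le s<3$, the left side is $8(s-1)-16<0$. The condition $N\ge4$ cannot be dropped either. For $N=3$, $v=2$ the triple $a=(\frac52,\frac52,2)$ is admissible, the left side is $\frac94-1=\frac54$, and the middle term is $6\cdot\frac52\cdot(1-\frac25-\frac12)=\frac32$. This is why surfaces need a separate argument.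

Finally, the inequality survives the addition of terms of higher weight.

\begin{theorem}\label{thm:semi}
Let $N\ge3$ and $F=f+f'$, where $f$ is as in Theorem~\ref{thm:main}, of weight $1$ for some positive rational weights, and $f'$ is a convergent power series all of whose terms have weight $>1$. Then $\mu(F)-h(v(F))\ge N!\,p_g(F)$, with equality if and only if the lowest-degree form of $F$ has an isolated critical point.
\end{theorem}

Section~\ref{sec:weights} shows that the weights of $f$ are admissible and reduces Theorem~\ref{thm:main} to arithmetic. Section~\ref{sec:path} explains the deformation on two examples and reduces Theorem~\ref{thm:num} to the positivity of a derivative. Section~\ref{sec:bounds} bounds the lattice sums in this derivative, and Sections~\ref{sec:five} and~\ref{sec:four} finish the cases $N\ge5$ and $N=4$. Section~\ref{sec:three} treats $N=3$, and Section~\ref{sec:semi} proves Theorem~\ref{thm:semi}.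

\section{Weights and multiplicity}\label{sec:weights}

Throughout this section $f$ is as in Theorem~\ref{thm:main}. We say that $f$ \emph{contains} a monomial if the monomial occurs in $f$ with nonzero coefficient.

The weights of $f$ need not be unique, and they can hide homogeneity. The polynomial $x_1x_2+x_2^3+x_3^2$ has weights $(\frac23,\frac13,\frac12)$, but in the coordinate $X=x_1+x_2^2$ it is the quadric $Xx_2+x_3^2$. The next lemma removes all weights above $\frac12$ in the same way.

\begin{lemma}\label{lem:normal}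
All weights of $f$ are less than $1$. After a biholomorphic change of coordinates, $f$ is a weighted homogeneous polynomial with all weights at most $\frac12$. If some original weight exceeds $\frac12$, then $v=2$.
\end{lemma}

\begin{proof}
Let $I=\{i:w_i>\frac12\}$, assume $I\ne\emptyset$, and let $y=(y_j)$ denote the variables $x_j$ with $j\notin I$. A monomial of degree $\ge2$ in the variables $x_i$, $i\in I$, has weight $>1$. Hence
\[
f=g(y)+\sum_{i\in I}x_ig_i(y),
\]
where $g$ has weight $1$ and $g_i$ has weight $1-w_i$. Since $df(0)=0$, we have $g_i(0)=0$ and $dg(0)=0$. On the subspace $y=0$ this gives $\partial f/\partial x_i=0$ and $\partial f/\partial y_j=\sum_ix_i\,\partial_jg_i(0)$. A linear relation among the linear parts of the $g_i$ would therefore give a line of critical points. So these linear parts are linearly independent. In particular each $g_i$ contains some $y_j$, so $1-w_i=w_j>0$.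

Choose some of the $y_j$, denoted $z$, which together with the linear parts of the $g_i$ form a basis of the linear forms in $y$. Then $\phi:y\mapsto(\eta,z)$ with $\eta_i=g_i(y)$ is biholomorphic at $0$. Give $\eta_i$ the weight $1-w_i$ and choose an integer $d>0$ that clears the denominators of all weights. Let $t\in\mathbb C^*$ multiply each coordinate of weight $w$ by $t^{dw}$. Then $\phi$ commutes with this action, so $G=g\circ\phi^{-1}$ is multiplied by $t^d$. Therefore the Taylor series of $G$ contains only monomials of weight $1$; there are finitely many, and $G$ is a polynomial. Write $G=G(0,z)+\sum_i\eta_iG_i(\eta,z)$; here $G_i(0)=0$ because $G$ has no linear term. With $X_i=x_i+G_i$, the functions $(X,\eta,z)$ are coordinates at $0$, and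
\[
f=G(0,z)+\sum_{i\in I}X_i\eta_i .
\]
Give $X_i$ and $\eta_i$ the weight $\frac12$ and keep the weights of the $z$, which are at most $\frac12$. The terms $X_i\eta_i$ show that $v=2$.
\end{proof}

We call $f$ \emph{normalized} if $w_1\le\dots\le w_N\le\frac12$, that is, $a_1\ge\dots\ge a_N\ge2$. All relations between $a$ and $v$ come from restricting the gradient of $f$ to coordinate subspaces, where it cannot vanish on a set of positive dimension. The coordinate axes give the simplest instance.

\begin{lemma}\label{lem:axis}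
For every $i$, the polynomial $f$ contains a monomial $x_i^k$, or a monomial $x_i^kx_j$ with $j\ne i$.
\end{lemma}

\begin{proof}
Some $\partial_jf$ is not identically zero on the $x_i$-axis. If $j=i$, then $f$ contains a power of $x_i$; otherwise it contains some $x_i^kx_j$.
\end{proof}

\begin{proposition}\label{prop:adm}
If $f$ is normalized, then $a_N\le v<a_N+1$, and $a$ is $v$-admissible.
\end{proposition}

\begin{proof}
A monomial of degree $d$ has weight at most $dw_N$, so every monomial of $f$ has degree $d\ge a_N$, and $v\ge a_N$. Apply Lemma~\ref{lem:axis} with $i=N$. If $f$ contains $x_N^k$, then $v\le k=a_N$. If $f$ contains $x_N^kx_j$, then $k=a_N(1-w_j)<a_N$ and $v\le k+1<a_N+1$.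

For the pairing condition let $q\ge1$ and $1\le r\le q$, and put
\[
I=\{N-q+1,\dots,N\}=\{i:w_i>1/v\},\qquad I_r=\{N-r+1,\dots,N\}\subset I .
\]
Write $\mathbb C^I$ for the coordinate subspace spanned by the $e_i$ with $i\in I$. Every monomial of $f$ has degree $\ge v$, and such a monomial in the variables $x_i$, $i\in I$, would have weight $>1$. So $f$ vanishes on $\mathbb C^I$, and so do the derivatives $\partial_jf$ with $j\in I$. Hence the restrictions of the $\partial_jf$, $j\notin I$, to $\mathbb C^{I_r}$ have $0$ as an isolated common zero. The common zero set of $k$ holomorphic functions vanishing at $0\in\mathbb C^r$ has dimension at least $r-k$ at $0$. So at least $r$ of these restrictions are not identically zero. For each such $j$, the polynomial $f$ contains a monomial $x_jx^m$ with $m$ supported in $I_r$ and of degree $\ge v-1$. The smallest weight in $I_r$ is $w_{N+1-r}$, so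
\[
w_j\le1-(v-1)w_{N+1-r}.
\]
This holds for at least $r$ indices $j\in\{1,\dots,N-q\}$. Therefore $r\le N-q$, and one of these indices is $\ge r$, so that $w_r\le w_j$ satisfies the same bound. This is \eqref{eq:pair}, and $r=q$ gives $2q\le N$.
\end{proof}

\begin{lemma}\label{lem:dich}
Let $a$ be $v$-admissible. If $q=0$, then $a_N=v$. If $q\ge1$, then $v\ge3$ and $a_1>v$. Consequently, either all $a_i$ equal $v$, or $a_1>v$.
\end{lemma}

\begin{proof}
If $q=0$, then $v\le a_N\le v$, and either $a_1>v$ or all $a_i$ equal $v$. If $q\ge1$, then $2\le a_N<v$, and \eqref{eq:pair} with $r=1$ gives $1/a_1\le1-(v-1)/a_N<1/v$.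
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:num} and Proposition~\ref{prop:three}]
By Lemma~\ref{lem:normal} we may assume that $f$ is normalized. If $f$ becomes homogeneous after a change of coordinates, its degree is $v$, and equality holds by the computation that defines $h(v)$ in Section~\ref{sec:intro}. Otherwise the $a_i$ are not all equal to $v$, since in that case $f$ itself is homogeneous. Then $a_1>v$ by Proposition~\ref{prop:adm} and Lemma~\ref{lem:dich}, and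
\begin{equation}\label{eq:star}
\prod_{i=1}^N(a_i-1)-h(v)>N!\,P(a)
\end{equation}
by Theorem~\ref{thm:num} if $N\ge4$ and by Proposition~\ref{prop:three} if $N=3$. By \eqref{eq:formulas} this is the strict inequality $\mu-h(v)>N!\,p_g$.
\end{proof}

\begin{remark}
The change of coordinates matters only for $v=2$. If $v\ge3$, then all weights are already at most $\frac12$ by Lemma~\ref{lem:normal}, and the proof shows that equality forces $f$ itself to be homogeneous.
\end{remark}

\section{A path from the homogeneous weights}\label{sec:path}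

We want to compare the gap at $a$ with the gap at $(v,\dots,v)$ by moving from one point to the other. The count $P$ jumps, so we first replace it by a continuous upper bound that is exact at the starting point. For $b\in[2,\infty)^N$ and $x=(x_2,\dots,x_N)\in\mathbb Z_{>0}^{N-1}$ put
\[
g_x(b)=1-\sum_{i=2}^N\frac{x_i}{b_i},\qquad H(b)=N!\,b_1\sum_xg_x(b)_+,\qquad M(b)=\prod_{i=1}^N(b_i-1),\qquad E=M-H.
\]
For given $x$, the condition defining $P(b)$ reads $1\le x_1\le b_1g_x(b)$. Hence
\begin{equation}\label{eq:PH}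
P(b)=\sum_x\lfloor b_1g_x(b)_+\rfloor,\qquad N!\,P(b)\le H(b),
\end{equation}
with equality exactly when all numbers $b_1g_x(b)_+$ are integers. This is the case at $b=(v,\dots,v)$, so $H(v,\dots,v)=N!\binom vN$ and
\[
E(v,\dots,v)=h(v).
\]
The second inequality of Theorem~\ref{thm:num} is \eqref{eq:PH}, and the first says $E(a)\ge E(v,\dots,v)$. The plan is to join $(v,\dots,v)$ to $a$ by a path along which $E$ increases.

\begin{example}\label{ex:one}
Let $f=x_1^a+x_2^v+\dots+x_N^v$ with $a>v$, and take $b(s)=(s,v,\dots,v)$ for $v\le s\le a$. The numbers $g_x$ do not depend on $s$, so $H(b(s))=\frac sv\,N!\binom vN=s(v-1)(v-2)\cdots(v-N+1)$, while $M(b(s))=(s-1)(v-1)^{N-1}$. Thus $E(b(s))$ is affine in $s$, with slope $(v-1)^{N-1}-(v-1)(v-2)\cdots(v-N+1)>0$. It follows that $\mu-N!\,p_g\ge E(b(a))>h(v)$.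
\end{example}

If some $a_i$ is less than $v$, then $b_i$ has to decrease along the path, and this alone would decrease $M$. The pairing condition tells us how to pay for it.

\begin{example}\label{ex:two}
Let $N=v=4$ and $f=x_1^a+x_1x_4^3+x_2^4+x_3^4$ with $a\ge5$. Here $a_4=3a/(a-1)<4$, so $q=1$, and \eqref{eq:pair} is an equality. Move $b_1$ and $b_4$ together so that it stays an equality: $b(s)=(s,4,4,\frac{3s}{s-1})$ for $4\le s\le a$. Then $(b_1-1)(b_4-1)=2s+1$ increases although $b_4$ decreases, and $M=9(2s+1)$. We have $g_{(1,1,1)}=\frac16+\frac1{3s}$, while $g_{(2,1,1)}=g_{(1,2,1)}=\frac1{3s}-\frac1{12}$ and $g_{(1,1,2)}=\frac2{3s}-\frac16$ are $\le0$ for $s\ge4$. So only $x=(1,1,1)$ contributes, $H=4s+8$, and $E=14s+1$ increases from the value $57=h(4)$.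
\end{example}

In general we let a level $s$ rise from $v$ to $a_1$. Each $b_i$ with $a_i\ge v$ rises with the level until it reaches $a_i$. Each $b_i$ with $a_i<v$ descends, tied to its partner as in Example~\ref{ex:two}, until it reaches $a_i$.

Let $N\ge4$, let $a$ be $v$-admissible, and assume $a_1>v$. The function $\gamma(t)=\frac{(v-1)t}{t-1}$ is strictly decreasing on $(1,\infty)$, satisfies $\gamma(v)=v$, and solves $\frac1t+\frac{v-1}{\gamma(t)}=1$. So \eqref{eq:pair} says that $\gamma(a_r)\le a_{N+1-r}$. For $s\in[v,a_1]$ define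
\[
b_i(s)=\min(a_i,s)\quad(i\le N-q),\qquad b_{N+1-r}(s)=\max\big(a_{N+1-r},\gamma(b_r(s))\big)\quad(1\le r\le q).
\]
The second formula makes sense because $r\le q\le N-q$. For $i\le N-q$ we have $a_i\ge v$, hence $v\le b_i(s)\le s$ and $\gamma(b_i(s))\le v$. It follows that
\[
b(v)=(v,\dots,v),\qquad b(a_1)=a,\qquad b_1(s)=s,\qquad 2\le b_k(s)\le s\ \text{ for all }k;
\]
the pairing condition is used for $b(a_1)=a$. We write $M(s)$, $H(s)$, $E(s)$, $g_x(s)$ for the values at $b(s)$.

These functions are piecewise smooth. Indeed, $g_x>0$ forces $x_i<b_i\le a_1$, so only finitely many $x$ matter. Remove from $(v,a_1)$ the finitely many points with $s=a_i$ or $\gamma(s)=a_{N+1-r}$. On each remaining interval, every $1/b_k$ is a constant, or $1/s$, or $1/\gamma(s)=\frac1{v-1}(1-\frac1s)$. So each $g_x$ is an affine function of $1/s$ there, and it is either identically zero or has at most one zero. Remove these zeros too, and call the remaining points of $(v,a_1)$ \emph{regular}. At a regular point, $(g_x)_+$ has derivative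 $g_x'$ if $g_x>0$ and $0$ otherwise. The function $E$ is continuous on $[v,a_1]$ and differentiable at regular points, and all but finitely many points are regular.

\begin{proposition}\label{prop:key}
Let $N\ge4$, let $a$ be $v$-admissible and $a_1>v$. Then $H'(s)<M'(s)$ at every regular point $s$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:num}, given Proposition~\ref{prop:key}]
By Lemma~\ref{lem:dich}, either all $a_i$ equal $v$, and then $E(a)=h(v)$, or $a_1>v$, and then $E$ is strictly increasing along the path, so that $E(a)>h(v)$.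
\end{proof}

We now compute the two derivatives. Fix a regular $s$; the following notation is used through Section~\ref{sec:four}. Put
\[
u=\frac1s<\frac1v,\qquad u_k=\frac1{b_k(s)}\in[u,\tfrac12],\qquad \Pi=b_2(s)\cdots b_N(s)=\frac1{u_2\cdots u_N},
\]
\[
j=\#\{i\le N-q:a_i>s\}\ge1,\qquad R=\{r\le q:\ a_r>s,\ \gamma(s)>a_{N+1-r}\}\subset\{1,\dots,j\}.
\]
The coordinates $b_1=\dots=b_j=s$ are rising, so $u_1=\dots=u_j=u$. The coordinates $b_{N+1-r}=\gamma(s)$ with $r\in R$ are descending. All other coordinates are locally constant; for a partner $N+1-r$ with $a_r<s$ this holds because $\gamma(a_r)\le a_{N+1-r}$. If $R\ne\emptyset$, then $q\ge1$ and $v\ge3$, and we put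
\[
p=\frac1{v-1}\in(0,\tfrac12],\qquad\beta=\frac1{\gamma(s)}=p(1-u).
\]
Then $u_{N+1-r}=\beta$ for $r\in R$, $d\beta/ds=p/s^2$, and $u<\frac1v=\frac p{1+p}$.

\begin{lemma}\label{lem:der}
At a regular point $s$,
\begin{align}
M'&=\Pi\Big[(j-|R|)\prod_{k\ge2}(1-u_k)+\sum_{r\in R}(1-p)\prod_{k\ne N+1-r}(1-u_k)\Big]>0,\label{eq:M}\\
H'&=N!\sum_x(g_x)_++\frac{N!}s\sum_{x:\,g_x>0}\Big(\sum_{i=2}^jx_i-p\sum_{r\in R}x_{N+1-r}\Big).\label{eq:H}
\end{align}
\end{lemma}

\begin{proof}
We have $M=s\,\Pi\prod_{k\ge1}(1-u_k)$, and $M'/M$ is the sum of the logarithmic derivatives of the moving factors. An index $i\le j$ with $i\notin R$ contributes $M/(s-1)=\Pi\prod_{k\ge2}(1-u_k)$ to $M'$, since $s-1=s(1-u_1)$. An index $r\in R$ and its partner have the joint factor $(s-1)(\gamma(s)-1)=(v-2)s+1$, with logarithmic derivative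
\[
\frac{v-2}{(v-2)s+1}=u\,\frac{v-2}{v-2+u}=u\,\frac{1-p}{1-\beta},
\]
because $1-p=\frac{v-2}{v-1}$ and $1-\beta=\frac{v-2+u}{v-1}$. Their contribution is $\Pi(1-p)\prod_{k\ne N+1-r}(1-u_k)$. The bracket in \eqref{eq:M} is a sum of $j\ge1$ positive terms. For \eqref{eq:H}, differentiate $H=N!\,s\sum(g_x)_+$ with $g_x=1-\sum_{k\ge2}u_kx_k$, using $u_i'=-1/s^2$ for $i\le j$ and $u_{N+1-r}'=p/s^2$ for $r\in R$.
\end{proof}

\section{Bounding the lattice sums}\label{sec:bounds}

We need upper bounds for the sums in \eqref{eq:H} that are smaller than the products in \eqref{eq:M}. Comparing $\sum(g_x)_+$ with the integral of $g_+$ over the positive orthant gives $N!\sum(g_x)_+\le\Pi$, which is useless, since the products $\prod(1-u_k)$ are less than $1$. Convexity allows us to start the integration at $\frac12$ instead of $0$ in each variable. This gains a factor $(1-\frac12\sum u_k)^N\approx1-\frac N2\sum u_k$, to be compared with $\prod(1-u_k)\approx1-\sum u_k$.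

For a function $\varphi$ that vanishes on $(-\infty,0]$ put $\varphi^{[0]}=\varphi$ and $\varphi^{[m+1]}(t)=\int_{-\infty}^t\varphi^{[m]}$. For instance, $(t_+^k)^{[m]}=\frac{k!}{(k+m)!}\,t_+^{k+m}$.

\begin{lemma}[Midpoint lemma]\label{lem:mid}
Let $\varphi:\mathbb R\to[0,\infty)$ be convex and zero on $(-\infty,0]$. For $c_1,\dots,c_m>0$ and $t\in\mathbb R$,
\[
\sum_{y\in\mathbb Z_{>0}^m}\varphi\Big(t-\sum_lc_ly_l\Big)\le\frac1{c_1\cdots c_m}\,\varphi^{[m]}\Big(t-\frac12\sum_lc_l\Big).
\]
\end{lemma}

\begin{proof}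
Let $m=1$, $c=c_1$. Averaging $\varphi(\tau)\le\frac12(\varphi(\tau-\xi)+\varphi(\tau+\xi))$ over $\xi\in[0,\frac c2]$ gives $\varphi(\tau)\le\frac1c\int_{\tau-c/2}^{\tau+c/2}\varphi$. For $\tau=t-cy$, $y\ge1$, the intervals of integration tile $(-\infty,t-\frac c2]$, which proves the case $m=1$. A nonnegative convex function that vanishes on $(-\infty,0]$ is nondecreasing, so $\varphi^{[1]}$ is again convex, nonnegative and zero on $(-\infty,0]$. Sum over $y_m$ first and apply induction to $\varphi^{[1]}$, with $t-\frac12c_m$ in place of $t$.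
\end{proof}

Put
\[
T=1-\frac12\Big(\sum_{k=2}^Nu_k-u\Big),\qquad U_1=\Big(T-\frac u2\Big)_+^N,\qquad U_2=T_+^{N-1}\Big(T_++\frac{Nu}2\Big).
\]
Then $U_1\le T_+^N\le U_2$.

\begin{lemma}\label{lem:U}
At a regular point $s$, for $2\le i\le j$,
\begin{equation}\label{eq:U}
N!\sum_x(g_x)_+\le\Pi\,U_1,\qquad\frac{N!}s\sum_{x:\,g_x>0}x_i\le\Pi\,U_2 .
\end{equation}
Consequently $H'\le\Pi\,\big(U_1+(j-1)U_2\big)$.
\end{lemma}

\begin{proof}
The first bound is Lemma~\ref{lem:mid} with $\varphi=t_+$, $m=N-1$, $c_k=u_k$, because $\varphi^{[N-1]}=t_+^N/N!$ and $T-\frac u2=1-\frac12\sum_{k\ge2}u_k$.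

For the second bound the summand is not a convex function of $g_x$, so we first sum over $x_i$ by hand. Fix the $x_k$ with $k\ne1,i$ and put $t=1-\sum_{k\ne1,i}u_kx_k$. Since $u_i=u$, the condition $g_x>0$ reads $x_i<st$. If $t>0$, then $x_i$ runs over $1,\dots,m$ with $m\le st$, and $\sum x_i\le\frac12st(st+1)=s^2\varphi(t)$ with $\varphi(t)=\frac12(t_+^2+ut_+)$. If $t\le0$, the sum is empty. Apply Lemma~\ref{lem:mid} in the remaining $N-2$ variables. We have $\varphi^{[N-2]}=\frac{t_+^N}{N!}+\frac u2\frac{t_+^{N-1}}{(N-1)!}$, the point of evaluation is $1-\frac12\sum_{k\ne1,i}u_k=T$, and $\prod_{k\ne1,i}u_k^{-1}=\Pi u$. Multiplying by $\frac{N!}s\,s^2$ gives $\Pi\,U_2$. The last assertion follows by dropping the negative terms in \eqref{eq:H}.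
\end{proof}

The inequalities to be proved now involve $N-1$ parameters $u_k$. The next lemma shows that the worst case is $u_k=u$. We regard $U_1,U_2$ as functions of independent variables $u_2,\dots,u_N\in[u,\frac12]$, with $u$ fixed. This is where the hypothesis $a_N\ge2$ enters.

\begin{lemma}[Monotonicity]\label{lem:mono}
Let $N\ge4$ and $k\ge2$, and fix $u_l\in[u,\frac12]$ for $l\ge2$, $l\ne k$. Then $U_1/(1-\xi)$ and $U_2/(1-\xi)$ are nonincreasing functions of $\xi=u_k\in[u,\frac12]$.
\end{lemma}

\begin{proof}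
We have $\partial_\xi T=-\frac12$, and $T\le1-\frac\xi2$ because the other $u_l$ add up to more than $u$. Where $U_1>0$ we have $-\partial_\xi\log U_1=\frac N{2T-u}\ge\frac{N-1}{2T}$, and where $U_2>0$ the factor $T^{N-1}$ alone gives $-\partial_\xi\log U_2\ge\frac{N-1}{2T}$. Now
\begin{equation}\label{eq:mono}
\frac{N-1}{2T}\ge\frac{3/2}{1-\xi/2}\ge\frac1{1-\xi}=\partial_\xi\log\frac1{1-\xi},
\end{equation}
where the second inequality is equivalent to $\xi\le\frac12$. Once $U_i$ is zero, it stays zero as $\xi$ grows.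
\end{proof}

We use the lemma as follows. Let $K\subset\{2,\dots,N\}$, and let $c_1,c_2\ge0$ and $c$ not depend on the $u_k$ with $k\in K$. To prove $c_1U_1+c_2U_2<c\prod_{k\in K}(1-u_k)$, it suffices to prove it after replacing each $u_k$, $k\in K$, by $u$. We say that we \emph{lower} these $u_k$ to $u$.

\section{The case $N\ge5$}\label{sec:five}

By Lemma~\ref{lem:U}, $H'\le j\,\Pi\,U_2$, and the bracket in \eqref{eq:M} has $j$ terms. So it suffices to show that $U_2$ is less than each term:
\[
\text{(A)}\quad U_2<\prod_{k\ge2}(1-u_k);\qquad\text{(B)}\quad U_2<(1-p)\prod_{k\ne N+1-r}(1-u_k)\ \text{ for }r\in R.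
\]
In both cases we may assume $T>0$ after lowering, since otherwise $U_2=0$.

\emph{Proof of} (A). Lower $u_2,\dots,u_N$ to $u$. Then $T=1-\frac{(N-2)u}2$ and $T+\frac{Nu}2=1+u\le e^u$. Moreover
\[
\frac T{1-u}=1-\frac{(N-4)u}{2(1-u)}\le e^{-(N-4)u/2},
\qquad\text{so}\qquad
\frac{U_2}{(1-u)^{N-1}}\le e^{u-(N-1)(N-4)u/2}<1,
\]
because $(N-1)(N-4)\ge4$.

\emph{Proof of} (B). Lower all $u_k$ with $k\ge2$, $k\ne N+1-r$, to $u$, and keep $u_{N+1-r}=\beta=p(1-u)$. We need $U_2<(1-p)(1-u)^{N-1}$. Now $T=1-\frac{(N-3)u+\beta}2$, so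
\[
\frac T{1-u}=1-\frac p2-\frac{(N-5)u}{2(1-u)}\le1-\frac p2,\qquad T+\frac{Nu}2=1+\frac{3u-p(1-u)}2\le\frac{1+2p}{1+p}.
\]
For the last bound, the middle expression increases with $u$, and at $u=\frac p{1+p}$ we have $p(1-u)=u$, so that it equals $1+u=\frac{1+2p}{1+p}$. Since $N-1\ge4$, it suffices to show $(1-\frac p2)^4(1+2p)<1-p^2$. From
\begin{equation}\label{eq:lam}
\Big(1-\frac p2\Big)^4=1-2p+\frac32p^2-\frac12p^3+\frac1{16}p^4
\end{equation}
the left side equals $1-\frac52p^2+\frac52p^3-\frac{15}{16}p^4+\frac18p^5$. Left minus right, divided by $p^2$, is $-\frac32+\frac52p-\frac{15}{16}p^2+\frac18p^3\le-\frac32+\frac54+\frac1{64}<0$ for $0<p\le\frac12$.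

This proves Proposition~\ref{prop:key} for $N\ge5$.

\section{The case $N=4$}\label{sec:four}

For $N=4$ inequality (A) is false: with all $u_k=u$ we have $U_2=(1-u)^3(1+u)$. We must keep the better bound $U_1=(1-\frac32u)^4$ for the first sum. When all $u_k$ are equal to $u$, the bound $U_1+(j-1)U_2$ of Lemma~\ref{lem:U} is less than $M'/\Pi=(1-u)^3(j-|R|p)$ if and only if
\[
(1-\tfrac32u)^4<(1-u)^3\big(1-(j-1)u-|R|p\big).
\]
Since $p>u$, and since $(1-\frac32u)^4-(1-u)^3(1-3u)=u^2(\frac32-\frac72u+\frac{33}{16}u^2)>0$ for $0<u\le\frac13$, this fails as soon as $j-1+|R|\ge3$. All $u_k$ do approach a common value as $s\to v$. So we need a bound on $j$, and in the cases with descending coordinates we have to use the negative terms of \eqref{eq:H}.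

We have $q\le2$ and $j\le3$: if $q\ge1$, then $j\le4-q$, and if $q=0$, then $a_4=v<s$ by Lemma~\ref{lem:dich}; this last step uses the hypothesis $a_N\le v$. If no $g_x$ is positive, then $H'=0<M'$. So assume that some $g_x$ is positive. Then $g_{(1,1,1)}>0$, hence $3u\le u_2+u_3+u_4<1$ and
\[
u<\tfrac13 .
\]
Since $|R|\le\min(q,j)$, there are four cases: (a) $R=\emptyset$; (b) $|R|=1$, $j=1$; (c) $|R|=1$, $j\in\{2,3\}$; (d) $|R|=2$.

\subsection*{Case (a): $R=\emptyset$}
We need $U_1+(j-1)U_2<j\prod_{k\ge2}(1-u_k)$. Lower $u_2,u_3,u_4$ to $u$. As computed above, the requirement becomes $(1-\frac32u)^4<(1-u)^3(1-(j-1)u)$, and since $j\le3$ it suffices to treat $j=3$. Expanding,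
\[
(1-u)^3(1-2u)-(1-\tfrac32u)^4=u\big(1-\tfrac92u+\tfrac{13}2u^2-\tfrac{49}{16}u^3\big).
\]
On $[0,\frac13]$ the bracket has derivative at most $-\frac92+13u<0$, and its value at $u=\frac13$ is $1-\frac32+\frac{13}{18}-\frac{49}{432}=\frac{47}{432}>0$.

\medskip
In the remaining cases $R\ne\emptyset$. Put
\[
\lambda=1-\frac p2,\qquad\sigma=\frac u{1-u}=\frac1{s-1}.
\]
Then $0<\sigma<p\le\frac12$ because $s>v$, and
\begin{equation}\label{eq:id}
1-u-\frac\beta2=(1-u)\lambda,\qquad\frac{1-\beta}{1-u}=1-p+\sigma .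
\end{equation}
By \eqref{eq:lam}, $\lambda^4-(1-p)=p(-1+\frac32p-\frac12p^2+\frac1{16}p^3)$, and the bracket is at most $-1+\frac34+\frac1{128}$. Hence
\begin{equation}\label{eq:six}
\lambda^4<1-p .
\end{equation}

\subsection*{Case (b): $|R|=1$, $j=1$}
Here $R=\{1\}$, $u_4=\beta$ and $H'\le\Pi\,U_1$. We need $U_1<(1-p)(1-u)(1-u_2)(1-u_3)$. Lower $u_2,u_3$ to $u$. Then $U_1=(1-u-\frac\beta2)^4=(1-u)^4\lambda^4$, and the requirement $(1-u)\lambda^4<1-p$ follows from \eqref{eq:six}.

\subsection*{Case (c): $|R|=1$, $j\in\{2,3\}$}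
Let $R=\{r\}$ and $B=5-r\in\{3,4\}$, so that $u_1=u_2=u$ and $u_B=\beta$. Let $*$ be the index with $\{B,*\}=\{3,4\}$ and put $w=u_*\in[u,\frac12]$. If $j=3$, then $q=1$, $B=4$ and $w=u_3=u$. We have $T=1-\frac{\beta+w}2>\frac12$. For $j=3$ the one negative term $-px_B$ of \eqref{eq:H} has to serve two positive terms $x_2$ and $x_3$, so we give half of it to each.

\begin{lemma}\label{lem:U3}
In case \textup{(c)}, with $\kappa=1-u-\frac\beta2=(1-u)\lambda>0$,
\[
\frac{24}s\sum_{x:\,g_x>0}\Big(x_2-\frac p2x_B\Big)\le\Pi\,U_3,\qquad U_3=\frac{T^3}{1-u}\Big[\Big(1-\frac32u\Big)T+2u\kappa\Big].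
\]
\end{lemma}

\begin{proof}
We sum over $x_2$ by hand, then over $x_B$ and $x_*$ with the midpoint lemma.

\emph{Sum over $x_2$.} Fix $x_*,x_B$ and put $t=1-wx_*\le1-u$ and $t'=t-\beta x_B$. The condition $g_x>0$ reads $x_2<st'$, so there are terms only if $t'>0$. In that case $\beta x_B<t\le1-u$, that is, $px_B<1$. The variable $x_2$ runs over $1,\dots,m$ with $m\le\tau:=st'$, and the sum is $\frac12m(m+1-px_B)$. This is increasing in real $m\ge0$, so it is at most $\frac12\tau(\tau+1-px_B)$. Substituting $px_B=\frac{t-t'}{1-u}$ and using $1+\frac u{1-u}=\frac1{1-u}$,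
\[
\tfrac12\tau(\tau+1-px_B)=\frac{s^2}{2(1-u)}\big[t'^2+u(1-u-t)\,t'\big].
\]
With $t'_+$ in place of $t'$ the bound holds for all $x_B$.

\emph{Sum over $x_B$.} For fixed $t$ the bound is a convex function of $t'$, since $1-u-t\ge0$, and it vanishes for $t'\le0$. Lemma~\ref{lem:mid} gives, with $\rho=(t-\frac\beta2)_+$, the bound
\[
\frac{s^2}{\beta(1-u)}\Big[\frac{\rho^3}6+\frac u4(1-u-t)\rho^2\Big]=\frac{s^2}{\beta(1-u)}\Big[\Big(\frac16-\frac u4\Big)\rho^3+\frac{u\kappa}4\rho^2\Big],
\]
because $1-u-t=\kappa-\rho$ when $\rho>0$.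

\emph{Sum over $x_*$.} Both coefficients on the right are positive, since $u<\frac13$, and $\rho=(1-\frac\beta2-wx_*)_+$. Lemma~\ref{lem:mid} gives the bound $\frac{s^2}{\beta w(1-u)}\big[(\frac16-\frac u4)\frac{T^4}4+\frac{u\kappa}{12}T^3\big]$. Multiply by $24/s$ and use $\Pi=\frac s{\beta w}$.
\end{proof}

For $j=2$, the summand in \eqref{eq:H} is $x_2-px_B\le x_2-\frac p2x_B$. For $j=3$ it is $(x_2-\frac p2x_B)+(x_3-\frac p2x_B)$, and the two parts have the same sum because $u_2=u_3$. In both cases $H'\le\Pi\,[U_1+(j-1)U_3]$. By \eqref{eq:M},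
\[
M'/\Pi=(1-w)\big[(j-1)(1-u)(1-\beta)+(1-p)(1-u)^2\big].
\]
The function $U_1/(1-w)$ is nonincreasing in $w\in[u,\frac12]$ by Lemma~\ref{lem:mono}. So is $U_3/(1-w)$: the number $\kappa$ does not depend on $w$, so $-\partial_w\log U_3\ge\frac3{2T}$ with $T\le1-\frac w2$, and \eqref{eq:mono} applies. Hence it suffices to treat $w=u$. Then $T-\frac u2=\kappa=(1-u)\lambda$ and $T=(1-u)L$ with $L=\lambda+\frac\sigma2$. The bracket in $U_3$ becomes $(1+\frac u2)T-u^2$, so
\[
\frac{U_1}{(1-u)^3}=(1-u)\lambda^4,\qquad\frac{U_3}{(1-u)^3}=W:=\Big(1+\frac u2\Big)L^4-u\sigma L^3 .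
\]
Dividing $M'/\Pi$ by $(1-u)^3$ and using \eqref{eq:id}, the requirement becomes
\[
(J_j):\qquad(1-u)\lambda^4+(j-1)W<(1-p)+(j-1)(1-p+\sigma).
\]
The inequality $(J_2)$ follows from $(J_3)$ and \eqref{eq:six}: if $W\le1-p+\sigma$, add this to $(1-u)\lambda^4<1-p$; if $W>1-p+\sigma$, subtract this from $(J_3)$.

To prove $(J_3)$, fix $\sigma\in(0,\frac12)$, hence $u=\frac\sigma{1+\sigma}$, and use $L$ instead of $p$ as the variable. We have $\lambda=L-\frac\sigma2$ and $p=\sigma+2(1-L)$, so the right side of $(J_3)$ is $6L-3-\sigma$, and $(J_3)$ reads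
\[
\Phi(L):=(1-u)\Big(L-\frac\sigma2\Big)^4+(2+u)L^4-2u\sigma L^3-6L+3+\sigma<0 .
\]
The range $\sigma\le p\le\frac12$ corresponds to $L\in[\frac34+\frac\sigma2,1]$. There
\[
\Phi''(L)=12(1-u)\Big(L-\frac\sigma2\Big)^2+12L\big[(2+u)L-u\sigma\big]\ge0,
\]
because $u\sigma<1<2L$. So $\Phi$ is convex, and it suffices to check the endpoints.

At $L=1$, using $(1+\sigma)(1-u)=1$ and $(1+\sigma)u=\sigma$,
\[
(1+\sigma)\Phi(1)=\Big(1-\frac\sigma2\Big)^4-1+\sigma-\sigma^2=-\sigma\Big(1-\frac\sigma2\Big)-\sigma^3\Big(\frac12-\frac\sigma{16}\Big)<0 .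
\]
At $L=\frac34+\frac\sigma2$ we have $L-2\sigma=\frac32(\frac12-\sigma)$, and
\[
\Phi=(1-u)\frac{81}{256}+\Big[2L^4-\frac32-2\sigma\Big]+uL^3\cdot\frac32\Big(\frac12-\sigma\Big).
\]
The bracket is a convex function of $\sigma\in[0,\frac12]$, with values $\frac{81}{128}-\frac32<-\frac12$ at $\sigma=0$ and $-\frac12$ at $\sigma=\frac12$, so it is at most $-\frac12$. Since $u\le\sigma$ and $L\le1$, the last term is at most $\frac32\sigma(\frac12-\sigma)\le\frac3{32}$. Hence $\Phi\le\frac{81-128+24}{256}<0$.

\subsection*{Case (d): $|R|=2$}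
Here $q=2$ and $j=2$, so $u_1=u_2=u$, $u_3=u_4=\beta$, $T=1-\beta$ and $\Pi=s/\beta^2$. The summand in \eqref{eq:H} is $x_2-px_3-px_4$. Fix $x_3,x_4$ and put $t=1-\beta(x_3+x_4)$, $\eta=p(x_3+x_4)=\frac{1-t}{1-u}$ and $\tau=st$. Let $m$ be the number of positive integers less than $\tau$. The sum over $x_2$ is $\frac12m(m+1)-\eta m$. Suppose $m\ge1$. Then $\tau>1$, so $t>u$ and $\eta<1$, and the expression is increasing for real $m\ge\frac12$. As $m\le\tau$, it is at most
\[
\frac12\tau(\tau+1-2\eta)=\frac{s^2}2\,t\,\frac{(t+u)(1-u)-2u(1-t)}{1-u}=\frac{s^2}2\,\frac{1+u}{1-u}\,t(t-u)\le\frac{s^2}2\,\frac{1+u}{1-u}\Big(t-\frac u2\Big)_+^2 .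
\]
The final bound also holds when $m=0$. Sum over $x_3,x_4$ by Lemma~\ref{lem:mid} with $\varphi=t_+^2$, $\varphi^{[2]}=t_+^4/12$, evaluated at $1-\frac u2-\beta=T-\frac u2$. This gives $\frac{24}s\sum_{g_x>0}(x_2-px_3-px_4)\le\Pi\,\frac{1+u}{1-u}U_1$. Together with the first bound in \eqref{eq:U},
\[
H'\le\Pi\,\frac{2U_1}{1-u},\qquad\text{while}\qquad M'=2\,\Pi\,(1-p)(1-u)^2(1-\beta).
\]
So we need $(1-\beta-\frac u2)^4<(1-p)(1-u)^3(1-\beta)$. Divide by $(1-u)^4$ and put $X=1-p+\frac\sigma2$. By \eqref{eq:id} the requirement is $X^4<(X-\frac\sigma2)(X+\frac\sigma2)$, that is,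
\[
X^2(1-X^2)>\frac{\sigma^2}4 .
\]
From $\sigma<p\le\frac12$ we get $\frac12\le X\le1-\frac\sigma2$. The left side is a concave function of $X^2$, so it suffices to check the endpoints. At $X=\frac12$ it equals $\frac3{16}>\frac{\sigma^2}4$. At $X=1-\frac\sigma2\ge\frac34$ it is at least $\frac9{16}\sigma(1-\frac\sigma4)\ge\frac{63}{128}\sigma>\frac{\sigma^2}4$.

\medskip
This proves Proposition~\ref{prop:key} for $N=4$, and with it Theorem~\ref{thm:num}.

\section{Surfaces: the case $N=3$}\label{sec:three}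

\begin{proposition}\label{prop:three}
Let $N=3$, let $f$ be as in Theorem~\ref{thm:main} and normalized, and let $a_1>v$. Then $M(a)-(v-1)>6P(a)$.
\end{proposition}

Since $h(v)=v-1$, this is \eqref{eq:star}. The triple $(\frac52,\frac52,2)$ of Section~\ref{sec:intro} shows that $E$ can drop below $h(v)$ near the homogeneous point, so no path argument with $E$ is available. Two things replace it. First, the weights of a polynomial cannot be close to the homogeneous ones without being equal to them. Second, in three variables the sums can be evaluated exactly.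

\begin{lemma}\label{lem:gap}
Under the hypotheses of Proposition~\ref{prop:three}, $a_1\ge v+1$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:axis} with $i=1$. If $f$ contains $x_1^l$, then $a_1=l$ is an integer greater than $v$. Otherwise $f$ contains $x_1^lx_j$ with $j\ne1$. Then $1=lw_1+w_j\ge(l+1)w_1$, so $a_1\ge l+1$, and $l\ge v-1$ because the degree is at least $v$. It remains to exclude $l=v-1$, that is, $(v-1)w_1+w_j=1$. If $w_j\le\frac1v$, the left side is less than $1$, as $w_1<\frac1v$. If $w_j>\frac1v$, then $q=1$, $j=3$ and $v\ge3$, and \eqref{eq:pair} gives $w_1+(v-1)w_3\le1=(v-1)w_1+w_3$. This means $(v-2)w_3\le(v-2)w_1$, which contradicts $w_1<\frac1v<w_3$.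
\end{proof}

Let $\{t\}=t-\lfloor t\rfloor$ and $\psi(t)=\{t\}(1-\{t\})\in[0,\frac14]$. For $\alpha>0$ and $\tau\ge0$,
\begin{equation}\label{eq:exact}
\sum_{y\ge1}\Big(\tau-\frac y\alpha\Big)_+=\frac12\Big[\alpha\tau^2-\tau+\frac{\psi(\alpha\tau)}\alpha\Big].
\end{equation}
Indeed, write $\alpha\tau=k+\theta$ with $k=\lfloor\alpha\tau\rfloor$. The left side is $\frac1\alpha\sum_{y=1}^k(k+\theta-y)$, the right side is $\frac1{2\alpha}[(k+\theta)^2-(k+\theta)+\theta-\theta^2]$, and both equal $\frac1{2\alpha}(k^2+2k\theta-k)$. The midpoint lemma corresponds to replacing $\psi$ by its maximum $\frac14$; here we keep $\psi$.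

We shall apply \eqref{eq:exact} on slices $\tau=k/m$, $1\le k\le m-1$, with an integer $m\ge2$ and $\alpha=m+\varepsilon$. Then $\psi(\alpha\tau)=\psi(\varepsilon k/m)$, and the correction terms add up to
\[
\Psi_m(\varepsilon)=\sum_{k=1}^{m-1}\psi\Big(\frac{\varepsilon k}m\Big)\le\frac{m-1}4 .
\]
We use throughout
\begin{equation}\label{eq:sums}
\sum_{k=1}^{m-1}\frac km=\frac{m-1}2,\qquad\sum_{k=1}^{m-1}\frac{k^2}{m^2}=\frac{(m-1)(2m-1)}{6m}.
\end{equation}

\begin{lemma}\label{lem:psi}
Let $m\ge2$ be an integer.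
\begin{itemize}
\item[(i)] For $0\le\varepsilon\le1$, $\ \Psi_m(\varepsilon)=\dfrac{(m-1)\varepsilon}2-\dfrac{(m-1)(2m-1)\varepsilon^2}{6m}$.
\item[(ii)] For $\varepsilon\ge1$, $\ \Psi_m(\varepsilon)\le\dfrac{m-1}6\,\varepsilon\Big(1+\dfrac\varepsilon m\Big)$, with strict inequality if $\varepsilon>1$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) All $\varepsilon k/m$ lie in $[0,1)$, where $\psi(t)=t-t^2$; use \eqref{eq:sums}.

(ii) If $\varepsilon\ge\frac32$, the bound exceeds $\frac{m-1}4$. Let $1\le\varepsilon<\frac32$ and put $e=\varepsilon-1$, $t_k=\varepsilon k/m\in(0,2)$. We write the bound as a sum of the same shape as $\Psi_m$. With $\ell=\frac{1+2\varepsilon}3$, \eqref{eq:sums} gives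
\[
\sum_{k=1}^{m-1}t_k(\ell-t_k)=\frac{(m-1)\varepsilon}6\Big[1+2\varepsilon-\varepsilon\Big(2-\frac1m\Big)\Big]=\frac{m-1}6\,\varepsilon\Big(1+\frac\varepsilon m\Big).
\]
We have $1-\ell=-\frac{2e}3$, and $\psi(t)=t-t^2+2(t-1)_+$ on $[0,2)$, since $\psi(t)=(t-1)(2-t)$ on $[1,2)$. Hence $\psi(t)-t(\ell-t)=-\frac{2e}3t+2(t-1)_+$, and the excess of $\Psi_m$ over the bound is
\[
-\frac{e\varepsilon(m-1)}3+2\sum_{k=1}^{m-1}(t_k-1)_+ .
\]
If $m=2$, then $t_1=\frac\varepsilon2<1$, the sum vanishes, and the claim holds. Let $m\ge3$. With $k=m-l$ we have $t_k-1=e-l\varepsilon/m$, and comparison with the integral over $l\in[0,\infty)$ gives $\sum(t_k-1)_+\le\frac{e^2m}{2\varepsilon}$. So the excess is at most $\frac{e\varepsilon m}3\big[\frac{3e}{(1+e)^2}-\frac{m-1}m\big]$. The function $\frac{3e}{(1+e)^2}$ increases on $[0,\frac12]$ and equals $\frac23\le\frac{m-1}m$ at $e=\frac12$. So the excess is $\le0$, and $<0$ if $e>0$.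
\end{proof}

By Proposition~\ref{prop:adm}, $q\le1$. We call $M(a)-(v-1)$ the \emph{target}.

\subsection*{The case $q=0$}
Here $a_3=v$ and $a_2=v+\delta$ with $\delta\ge0$. In $H(a)$ put $x_3=v-k$, $1\le k\le v-1$, and sum over $x_2$ by \eqref{eq:exact} with $\tau=k/v$ and $\alpha=a_2$. With $\Psi=\Psi_v(\delta)$,
\[
6P(a)\le H(a)=3a_1\Big[\frac{a_2(v-1)(2v-1)}{6v}-\frac{v-1}2+\frac\Psi{a_2}\Big].
\]
The target is $(v-1)(a_1a_2-a_1-a_2)$. Multiply the difference between the target and $H(a)$ by $\frac{a_2}{a_1(v-1)}>0$. The result is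
\[
\Delta=\frac{a_2^2}{2v}+\frac{a_2}2-\frac{a_2^2}{a_1}-\frac{3\Psi}{v-1}=a_2\Big(1-\frac{a_2}{a_1}\Big)+\frac\delta2\Big(1+\frac\delta v\Big)-\frac{3\Psi}{v-1},
\]
where we used $\frac{a_2^2}{2v}-\frac{a_2}2=\frac{a_2\delta}{2v}$.

\emph{Let $\delta<1$.} By Lemma~\ref{lem:psi}(i), $\frac{3\Psi}{v-1}=\frac32\delta-\delta^2+\frac{\delta^2}{2v}$, so $\Delta=a_2(1-\frac{a_2}{a_1})-\delta(1-\delta)$. This would be negative for $a_1=a_2$ and $\delta>0$, but Lemma~\ref{lem:gap} gives $a_1\ge v+1$, and therefore
\[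
\Delta\ge\frac{(v+\delta)(1-\delta)}{v+1}-\delta(1-\delta)=\frac{v(1-\delta)^2}{v+1}>0 .
\]

\emph{Let $\delta\ge1$.} By Lemma~\ref{lem:psi}(ii), $\Delta\ge a_2(1-\frac{a_2}{a_1})\ge0$, and $\Delta>0$ unless $\delta=1$ and $a_1=a_2=v+1$. In this exceptional case the strict inequality comes from \eqref{eq:PH}: for $x_2=x_3=1$ the number $a_1g_x=(v+1)(1-\frac1{v+1}-\frac1v)=v-1-\frac1v$ is positive and not an integer, so $6P(a)<H(a)$.

\subsection*{The case $q=1$: an integral intercept}
Now $v\ge3$; put $m=v-1\ge2$. Write $z=x_3$ and $B=a_3$. By Proposition~\ref{prop:adm} and $q=1$ we have $v-1<B<v$. So the slices $x_3=\text{const}$ no longer sit at fractions with an integer denominator. A shift by one unit in another variable repairs this.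

Since $B$ is not an integer, $f$ contains no pure power of $z$. By Lemma~\ref{lem:axis} it contains $z^ky$ with $y\in\{x_1,x_2\}$. Here $k+1\ge v$ and $k<B<v$, so $k=m$ and $mw_z+w_y=1$. Let $x$ be the third variable and put $A=1/w_y$, $C=1/w_x$. From $w_z>\frac1v$ we get $w_y<\frac1v$, so $A>v$; and $C\ge v$ because $q=1$. Put
\[
\alpha=A-1>m,\qquad D=\frac{C\alpha}{\alpha+1}.
\]
We use $x,y,z$ also for the coordinates of lattice points. Since $\frac1B=\frac\alpha{mA}$, multiplication by $\frac A\alpha=1+\frac1\alpha$ gives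
\[
\frac xC+\frac yA+\frac zB\le1\iff\frac xD+\frac{y-1}\alpha+\frac zm\le1 .
\]
As $x\ge1$, we have $z\le m-1$. With $k=m-z$, $\tau_k=k/m$ and $y'=y-1$,
\begin{equation}\label{eq:P3}
P(a)=\sum_{k=1}^{m-1}\#\Big\{(x,y')\in\mathbb Z^2:\ x\ge1,\ y'\ge0,\ \frac xD+\frac{y'}\alpha\le\tau_k\Big\}.
\end{equation}
For the target, $(A-1)(B-1)=mA-\alpha=(m-1)\alpha+m$ and $C=D+\frac D\alpha$, so the target equals
\begin{equation}\label{eq:target}
\big((m-1)\alpha+m\big)(C-1)-m=(m-1)\alpha D+(2m-1)D+\frac{mD}\alpha-(m-1)\alpha-2m .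
\end{equation}
As in \eqref{eq:PH}, we drop the rounding in the direction of the longer edge. Note that $D\ge\alpha$ if and only if $C\ge A$.

\subsection*{The case $q=1$, $C\ge A$}
Here $C=a_1\ge m+2$ by Lemma~\ref{lem:gap}. Count $x$ first in \eqref{eq:P3}. The term $y'=0$ adds $\tau_k$ to \eqref{eq:exact}, so
\[
P(a)\le D\sum_k\sum_{y'\ge0}\Big(\tau_k-\frac{y'}\alpha\Big)_+=\frac D2\sum_k\Big[\alpha\tau_k^2+\tau_k+\frac{\psi(\alpha\tau_k)}\alpha\Big].
\]
Put $\varepsilon=\alpha-m>0$ and $\Psi=\Psi_m(\varepsilon)$. By \eqref{eq:sums}, $6P(a)\le D\big[\frac{(m-1)(2m-1)}{2m}\alpha+\frac{3(m-1)}2+\frac{3\Psi}\alpha\big]$. Subtracting from \eqref{eq:target}, the target minus $6P(a)$ is at least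
\[
K_1=\frac D\alpha\,Q-(m-1)\alpha-2m,\qquad Q=\frac{(m-1)\alpha^2}{2m}+\frac{(m+1)\alpha}2+m-3\Psi .
\]
Here $Q>0$, since $3\Psi\le\frac34(m-1)<m$. Substituting $\alpha=m+\varepsilon$,
\begin{equation}\label{eq:Q}
Q=m^2+m+\frac{3m-1}2\,\varepsilon+\frac{m-1}{2m}\,\varepsilon^2-3\Psi,\qquad(m-1)\alpha+2m=m^2+m+(m-1)\varepsilon .
\end{equation}

\emph{Let $\varepsilon\ge1$.} Since $D\ge\alpha$, \eqref{eq:Q} and Lemma~\ref{lem:psi}(ii) give
\[
K_1\ge\frac{m+1}2\,\varepsilon+\frac{m-1}{2m}\,\varepsilon^2-3\Psi\ge\frac{m+1}2\,\varepsilon-\frac{m-1}2\,\varepsilon=\varepsilon>0 .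
\]

\emph{Let $0<\varepsilon<1$.} By Lemma~\ref{lem:psi}(i), $Q=m^2+m+\varepsilon+(m-1)\varepsilon^2$. Since $\frac D\alpha=\frac C{\alpha+1}$, we have $(\alpha+1)K_1=CQ-(m+1+\varepsilon)(m^2+m+(m-1)\varepsilon)$. The last product is $m(m+1)^2+(m+1)(2m-1)\varepsilon+(m-1)\varepsilon^2$. Now $CQ\ge(m+1)Q+Q$, where $(m+1)Q=m(m+1)^2+(m+1)\varepsilon+(m^2-1)\varepsilon^2$ and $Q>m(m+1)$. Hence
\[
(\alpha+1)K_1>m(m-1)\varepsilon^2-2(m^2-1)\varepsilon+m(m+1)>0,
\]
because a quarter of the discriminant of this quadratic is $(m^2-1)^2-m^2(m^2-1)=-(m^2-1)<0$.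

\subsection*{The case $q=1$, $C<A$}
Now $D<\alpha$. Also $D\ge\frac{(m+1)\alpha}{\alpha+1}>m$, because $C\ge m+1$ and $\alpha>m$. Write $D=m+e$ with $e>0$. Count $y'$ first in \eqref{eq:P3}. For each of the $\lfloor D\tau_k\rfloor$ values $x\ge1$ with $\frac xD\le\tau_k$ there are at most $\alpha(\tau_k-\frac xD)+1$ values of $y'$, so
\[
P(a)\le\sum_k\Big[\alpha\sum_{x\ge1}\Big(\tau_k-\frac xD\Big)_++\lfloor D\tau_k\rfloor\Big].
\]
Put $\theta_k=\{D\tau_k\}$, $\Theta=\sum_k\theta_k$ and $\Psi=\sum_k\theta_k(1-\theta_k)\le\min(\Theta,\frac{m-1}4)$. These numbers depend on $D$ and $m$ only. By \eqref{eq:exact}, \eqref{eq:sums} and $\lfloor D\tau_k\rfloor=D\tau_k-\theta_k$,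
\[
6P(a)\le\alpha\Big[\frac{(m-1)(2m-1)}{2m}D-\frac{3(m-1)}2+\frac{3\Psi}D\Big]+3(m-1)D-6\Theta .
\]
Subtracting from \eqref{eq:target}, the target minus $6P(a)$ is at least $K_2(\alpha)$, where
\[
K_2(\xi)=\xi S-(m-2)D+\frac{mD}\xi-2m+6\Theta,\qquad S=\frac{(m-1)(D+m)}{2m}-\frac{3\Psi}D .
\]

\emph{Let $m\ge3$.} We show that $K_2(D)>0$ and that $K_2$ increases on $[D,\infty)$. Since $\frac{D(D+m)}{2m}=m+\frac32e+\frac{e^2}{2m}$,
\[
K_2(D)=\frac{m+1}2\,e+\frac{m-1}{2m}\,e^2+6\Theta-3\Psi>0 .
\]
From $D>m\ge3$ we get $S>(m-1)(1-\frac3{4m})\ge\frac34(m-1)\ge\frac32$, and for $\xi\ge D$ we have $K_2'(\xi)=S-\frac{mD}{\xi^2}\ge S-\frac mD>\frac12$. So $K_2(\alpha)>0$.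

\emph{Let $m=2$ and $D<4$.} Then $k=1$, $D\tau_1=1+\frac e2$ with $0<e<2$, so $\Theta=\frac e2$ and $\Psi=\frac{e(2-e)}4$. Hence
\[
S=\frac{4+e}4-\frac{3e(2-e)}{4(2+e)}=\frac{8+4e^2}{4(2+e)}=\frac{2+e^2}D,
\]
and the inequality of arithmetic and geometric means gives $K_2(\alpha)=\frac\alpha D(2+e^2)+\frac{2D}\alpha-4+3e\ge2\sqrt{2(2+e^2)}-4+3e>0$.

\emph{Let $m=2$ and $D\ge4$.} Then $S\ge\frac32-\frac3{16}=\frac{21}{16}$ and $\alpha>D\ge4$, so $K_2(\alpha)>\frac{21}4-4>0$.

\medskip
This proves Proposition~\ref{prop:three}, and the proof of Theorem~\ref{thm:main} is complete.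

\section{Semi-quasi-homogeneous germs}\label{sec:semi}

To prove Theorem~\ref{thm:semi} we show that $F$ and $f$ have the same three invariants. For $p_g$ we use the \emph{spectrum}, a collection of $\mu$ rational numbers, counted with multiplicity, attached to an isolated critical point. It is normalized so that, for a weighted homogeneous $f$, the spectral numbers are $\sum_iw_i(m_i+1)$, where $x^m$ runs over a monomial basis of the Milnor algebra $\mathcal O/(\partial_1f,\dots,\partial_Nf)$. By a theorem of M.~Saito \cite{Saito}, $p_g$ is the number of spectral numbers that are $\le1$.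

\begin{remark}\label{rem:spectrum}
This gives the formula $p_g=P(a)$ once more. The generators $\partial_if$ of the Jacobian ideal have weight $1-w_i>1-\sum_kw_k$, so the ideal contains no nonzero polynomial all of whose terms have weight $\le1-\sum_kw_k$. Hence a monomial basis contains every monomial $x^m$ of weight $\le1-\sum_kw_k$, and $m\mapsto(m_i+1)_i$ matches these monomials with the points counted by $P(a)$.
\end{remark}

We also use a standard fact on intersection multiplicities. Let $d\ge1$ and let $\phi_1,\dots,\phi_N\in\mathcal O$ have order $\ge d$ and an isolated common zero at $0$. Then $\dim\mathcal O/(\phi_1,\dots,\phi_N)\ge d^N$, with equality if and only if the homogeneous parts of degree $d$ of the $\phi_i$ have $0$ as their only common zero.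

\begin{proof}[Proof of Theorem~\ref{thm:semi}]
\emph{Step 1: $\mu$ and $p_g$.} By Arnold's theorem on semi-quasi-homogeneous germs, every $f+tf'$, $t\in\mathbb C$, has an isolated critical point at $0$ with Milnor number $\mu(f)$. By Varchenko's theorem \cite{Var}, the spectrum is constant in this family. By Saito's theorem, $p_g(F)=p_g(f)$. Also $\mu(F)=\mu(f)$.

\emph{Step 2: the multiplicity.} The monomials of $f$ and of $f'$ have different weights, so no cancellation occurs, and $v(F)$ is the minimum of the orders of $f$ and $f'$. Suppose first that all weights are $\le\frac12$, and order them as in Section~\ref{sec:weights}. A monomial of $f'$ has degree $d$ with $dw_N>1$, so $d>a_N$, hence $d\ge\lceil a_N\rceil$; and $\lceil a_N\rceil=v(f)$ by Proposition~\ref{prop:adm}. Suppose next that some weight exceeds $\frac12$. By Lemma~\ref{lem:normal}, $v(f)=2$ and all weights are less than $1$, so $f'$ has no terms of degree $\le1$. In both cases $v(F)=v(f)=:v$. The inequality for $F$ is now the inequality of Theorem~\ref{thm:main}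 for $f$.

\emph{Step 3: equality.} Let $F_v$ be the lowest-degree form of $F$. If equality holds for $F$, it holds for $f$, so $f$ becomes homogeneous of degree $v$ after a change of coordinates, and $\mu(F)=\mu(f)=(v-1)^N$. The series $\partial_iF$ have order $\ge v-1$, and their parts of degree $v-1$ are the $\partial_iF_v$. By the fact recalled above, these have $0$ as their only common zero, so $F_v$ has an isolated critical point. Conversely, suppose that $F_v$ has an isolated critical point. Apply Step~1 to the decomposition $F=F_v+(\text{terms of degree}>v)$ with all weights equal to $\frac1v$. It gives $\mu(F)=(v-1)^N$ and $p_g(F)=\binom vN$, so equality holds.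
\end{proof}

\begin{thebibliography}{9}

\bibitem{MT}
Merle and Teissier, Lecture Notes in Mathematics 777, 1980.

\bibitem{MO}
Milnor and Orlik, Topology 9, 1970.

\bibitem{GLY}
\emph{On the GLY conjecture of upper estimate of positive integral points in real right-angled simplices},
\texttt{http://jag.math.tsinghua.edu.cn/Publications/PureMath/213.pdf}.

\bibitem{Saito}
M.~Saito, Proc. Symp. Pure Math. 40.2, 1983.

\bibitem{Var}
Varchenko, 1982.

\end{thebibliography}
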